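# A weakly amenable second dual over an algebra that is not weakly amenable

## 1. A four-by-four array of Banach spaces

Let $M$ and $Z$ be Banach spaces and let $p,q:M\times Z\to\mathbb C$ be bilinear forms with $\|p\|,\|q\|\le 1$. Consider arrays of the shape
$$\begin{pmatrix}\mathbb C e_1&M&\mathbb C&M\\ 0&\mathbb C e_2&0&\mathbb C\\ \mathbb C&0&\mathbb C e_3&M\\ Z&\mathbb C&0&\mathbb C e_4\end{pmatrix}.$$
Write $A_{ij}$ for the space in position $(i,j)$. Thus $A_{ii}=\mathbb Ce_i$, $A_{12}=A_{14}=A_{34}=M$, $A_{41}=Z$, $A_{13}=A_{31}=A_{24}=A_{42}=\mathbb C$, and $A_{21}=A_{23}=A_{32}=A_{43}=0$. Let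
$$\mathfrak A=\mathfrak A(M,Z;p,q)=\bigoplus_{i,j}A_{ij}$$
with the $\ell^1$-sum norm. For $ij\in\{13,31,24,42\}$ let $1_{ij}$ be the element $1\in A_{ij}=\mathbb C$.

The product follows the index rule of matrices but is much poorer than matrix multiplication. We put $A_{ij}A_{kl}=0$ if $j\ne k$, and $e_ia=a=ae_j$ for $a\in A_{ij}$. The only nonzero products of two off-diagonal components are
$$\begin{aligned}
A_{12}\times A_{24}\to A_{14}&:\ (m,t)\mapsto tm, & A_{13}\times A_{34}\to A_{14}&:\ (t,m)\mapsto tm,\\
A_{41}\times A_{12}\to A_{42}&:\ (z,m)\mapsto p(m,z)1_{42}, & A_{34}\times A_{41}\to A_{31}&:\ (m,z)\mapsto q(m,z)1_{31}.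
\end{aligned}\tag{1}$$

The form $p$ is used in a product with the $Z$-factor on the *left*, and $q$ in a product with the $Z$-factor on the *right*. The whole argument rests on this asymmetry.

**Associativity.** By linearity we may take $a\in A_{ij}$, $b\in A_{kl}$, $c\in A_{rs}$. If $k\neq j$ or $r\ne l$, both $(ab)c$ and $a(bc)$ are zero. So let $a\in A_{ij}$, $b\in A_{jk}$, $c\in A_{kl}$. If one of the three is diagonal, it acts as a scalar multiple of an identity on its neighbors, and $(ab)c=a(bc)$ is clear. Suppose all three are off-diagonal, and let $R$ be the sum of the off-diagonal components. By (1), $R^2\subset A_{14}+A_{42}+A_{31}$.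

* For $(ab)c$ the products that could occur are $A_{14}A_{41}$, $A_{14}A_{42}$, then $A_{42}A_{24}$, then $A_{31}A_{12}$, $A_{31}A_{13}$, $A_{31}A_{14}$ (recall that $A_{43},A_{21},A_{23}$ are zero). None is in the list (1), so all vanish.
* For $a(bc)$ they are $A_{31}A_{14}$, $A_{41}A_{14}$, then $A_{14}A_{42}$, $A_{24}A_{42}$, $A_{34}A_{42}$, then $A_{13}A_{31}$. Again none is in (1).

Hence $R^2R=0=RR^2$, and the product is associative.

**Norm and identity.** Every componentwise product has norm at most $1$, so $\|ab\|\le\sum\|a_{ij}\|\,\|b_{jk}\|\le\|a\|\,\|b\|$. A finite $\ell^1$-sum of Banach spaces is complete, so $\mathfrak A$ is a Banach algebra. The element $1=e_1+e_2+e_3+e_4$ is an identity (of norm $4$ in this norm; "unital" here means only that there is an identity).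

Inspection of (1) shows one more fact, used constantly below: no off-diagonal product lands on the diagonal. That is,
$$\text{if } i\ne j,\ a\in A_{ij},\ b\in A_{ji},\ \text{ then } ab=0.\tag{2}$$
In particular $R$ is an ideal, of codimension $4$, and $R^3=0$.

**What the array is for.** Read a nonzero $A_{ij}$ as an arrow $i\to j$. The arrows $1\to2\to4\to1$ form a triangle whose product involves $p$, and $1\to3\to4\to1$ form a triangle whose product involves $q$. The two triangles share the arrow $4\to1$, and both have $A_{14}$ as the target of the product of their first two arrows. We shall see that a derivation must satisfy one equation from each triangle, and that a non-inner one exists exactly when $p$ and $q$ are linearly dependent. We start with $p=q$. When we pass to the second dual, $p$ and $q$ get extended by *different* limiting procedures, because the $Z$-factor sits on different sides. If the two extensions are independent, the derivation is destroyed. The next two sections make this precise and say which question it answers.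

## 2. Weak amenability, Arens products, and whether one passes down

**Definition (duals as modules).** For a Banach algebra $A$ the dual $A'$ is a Banach $A$-bimodule by
$$\langle b,a\cdot\lambda\rangle=\langle ba,\lambda\rangle,\qquad \langle b,\lambda\cdot a\rangle=\langle ab,\lambda\rangle\qquad(a,b\in A,\ \lambda\in A').$$
More generally, if $E$ is a Banach $B$-bimodule, so is $E'$, by $\langle y,a\cdot f\rangle=\langle y\cdot a,f\rangle$ and $\langle y,f\cdot a\rangle=\langle a\cdot y,f\rangle$.

**Definition (derivations).** A *derivation* from $B$ to a Banach $B$-bimodule $E$ is a linear map $D$ with $D(ab)=a\cdot D(b)+D(a)\cdot b$. It is *inner* if $D(a)=a\cdot x-x\cdot a$ for some $x\in E$. We write $H^1(B,E)$ for the continuous derivations modulo the inner ones.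

**Definition (amenability).** $B$ is *amenable* if every continuous derivation $B\to E'$ is inner, for every Banach $B$-bimodule $E$. It is *weakly amenable* if every continuous derivation $B\to B'$ is inner, that is, $H^1(B,B')=0$.

*Example.* Let $B=\mathbb C1+\mathbb Cx$ with $x^2=0$, and let $\delta\in B'$ be $\delta(\alpha+\gamma x)=\alpha$. For $a=\alpha+\gamma x$ we have $\langle c,a\cdot\delta\rangle=\delta(ca)=\alpha\,\delta(c)$, so $a\cdot\delta=\alpha\delta=\delta\cdot a$. Put $D(\alpha+\gamma x)=\gamma\delta$. If $b=\alpha'+\gamma'x$, then $D(ab)=(\alpha\gamma'+\gamma\alpha')\delta=a\cdot D(b)+D(a)\cdot b$. So $D$ is a nonzero derivation. As $B$ is commutative, inner derivations into $B'$ are zero. Hence $B$ is not weakly amenable.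

**Definition (Arens products).** The first Arens product on $A''$ is given by
$$\langle a,\Psi\cdot\lambda\rangle=\langle\Psi,\lambda\cdot a\rangle,\qquad\langle\Phi\,\square\,\Psi,\lambda\rangle=\langle\Phi,\Psi\cdot\lambda\rangle .$$
The second is given by $\langle a,\lambda\cdot\Phi\rangle=\langle\Phi,a\cdot\lambda\rangle$ and $\langle\Phi\,\Diamond\,\Psi,\lambda\rangle=\langle\Psi,\lambda\cdot\Phi\rangle$. Both make $A''$ a Banach algebra containing $A$ as a subalgebra. $A$ is *Arens regular* if $\square=\Diamond$.

If $a_\alpha\to\Phi$ and $b_\beta\to\Psi$ weak-$*$ with $a_\alpha,b_\beta\in A$, then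
$$\langle\Phi\,\square\,\Psi,\lambda\rangle=\lim_\alpha\langle a_\alpha,\Psi\cdot\lambda\rangle=\lim_\alpha\langle\Psi,\lambda\cdot a_\alpha\rangle=\lim_\alpha\lim_\beta\langle a_\alpha b_\beta,\lambda\rangle .$$
In the same way one gets the opposite order for $\Diamond$:
$$\Phi\,\square\,\Psi=\lim_\alpha\lim_\beta a_\alpha b_\beta,\qquad\Phi\,\Diamond\,\Psi=\lim_\beta\lim_\alpha a_\alpha b_\beta\qquad\text{(weak-}*).\tag{3}$$

The question, stated in "Banach Algebras on Semigroups and on their Compactifications", is:

> If $(A'',\square)$ is weakly amenable, must $A$ be weakly amenable?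

Two facts point toward "yes". If $(A'',\square)$ is amenable, then $A$ is amenable (Gourdeau). And if $A$ is a dual Banach algebra (that is, $A=E'$ for a closed submodule $E$ of $A'$) and $(A'',\square)$ is weakly amenable, then $A$ is weakly amenable. The answer in general is nevertheless **no**, and an array $\mathfrak A(M,Z;\beta,\beta)$ will show it.

The simplest cases give no counterexample. If $A$ is finite-dimensional, or only reflexive, then $A''=A$ and $\square$ is the product of $A$, so there is nothing to prove. Any counterexample must be non-reflexive.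

## 3. The second adjoint of a derivation, and the limit that moves

The natural attempt at a proof runs as follows. Let $D:A\to A'$ be a continuous derivation. Its second adjoint is a map $D'':A''\to A'''$, and $A'''$ is the dual of $A''$. *Suppose* $D''$ is a derivation for $\square$. If $(A'',\square)$ is weakly amenable, there is $\Lambda\in A'''$ with $D''(\Phi)=\Phi\cdot\Lambda-\Lambda\cdot\Phi$. For $a,c\in A$ this gives
$$\langle c,D(a)\rangle=\langle c,D''(a)\rangle=\langle ca-ac,\Lambda\rangle=\lambda(ca)-\lambda(ac),\qquad\lambda=\Lambda|_A\in A',$$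
so $D$ is inner. Everything depends on whether $D''$ is a derivation.

To test this, put $T(a,c)=\langle c,D(a)\rangle$ for $a,c\in A$. Since $\langle c,a\cdot D(b)\rangle=\langle ca,D(b)\rangle$ and $\langle c,D(a)\cdot b\rangle=\langle bc,D(a)\rangle$, the map $D$ is a derivation if and only if
$$T(ab,c)=T(b,ca)+T(a,bc)\qquad(a,b,c\in A),\tag{4}$$
and $D$ is inner if and only if $T(a,c)=\lambda(ca)-\lambda(ac)$ for some $\lambda\in A'$.

Let $T''(\Phi,\Gamma)=\langle\Gamma,D''(\Phi)\rangle=\langle\Phi,D'(\Gamma)\rangle$, where $D':A''\to A'$ is the adjoint. With nets $a\to\Phi$, $c\to\Gamma$ from $A$ we have $T''(\Phi,\Gamma)=\lim_a\lim_cT(a,c)$. Now let $a\to\Phi$, $b\to\Psi$, $c\to\Gamma$ and apply $\lim_a\lim_b\lim_c$ to (4), assuming for the moment that the middle limit exists.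

* Left side: $\lim_cT(ab,c)=\langle ab,D'(\Gamma)\rangle$, and $\lim_a\lim_b$ of this is $\langle\Phi\,\square\,\Psi,D'(\Gamma)\rangle=T''(\Phi\,\square\,\Psi,\Gamma)$, as wanted.
* Last term: $\lim_b\lim_c\langle bc,D(a)\rangle=\langle\Psi\,\square\,\Gamma,D(a)\rangle$, and $\lim_a$ of this is $T''(\Phi,\Psi\,\square\,\Gamma)$, as wanted.
* Middle term: we obtain $\lim_a\lim_b\lim_cT(b,ca)$, but we need
$$T''(\Psi,\Gamma\,\square\,\Phi)=\lim_b\lim_c\lim_aT(b,ca).$$

(The middle limit does exist, being a difference of two limits that exist.) In the middle term the limit over $a$ has to move from the outermost place to the innermost, past $b$ and past $c$. Nothing allows this, and here the attempt stops.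

This suggests what to build: a derivation for which the middle term is essentially a bilinear form in $a$ and $c$ whose iterated limits differ. In $\mathfrak A(M,Z;\beta,\beta)$ take $a=m\in A_{12}$, $b=1_{24}$, $c=z\in A_{41}$. Then $ca=\beta(m,z)1_{42}$, so the middle term is $T(1_{24},1_{42})\,\beta(m,z)$, exactly of this kind. But failure of $D''$ to be a derivation does not by itself make $(A'',\square)$ weakly amenable: we need to know *all* derivations on $A''$. The next section computes them for every array.

## 4. All derivations of the array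

**Theorem 1.** $H^1(\mathfrak A,\mathfrak A')\cong\{(s,t)\in\mathbb C^2:\ sp=tq\}$. In particular, $\mathfrak A(M,Z;p,q)$ is weakly amenable if and only if $p$ and $q$ are linearly independent.

*Proof.* Write $A=\mathfrak A$. Continuous linear maps $D:A\to A'$ correspond to bounded bilinear forms $T(a,c)=\langle c,D(a)\rangle$, and we work with (4).

**Step 1: remove the inner part.** The aim is to represent every class in $H^1(A,A')$ by exactly one derivation that vanishes on $e_1,\dots,e_4$.

Let $D$ be a continuous derivation and $\mu=\sum_jD(e_j)\cdot e_j\in A'$. From $e_i\cdot D(e_j)=D(e_ie_j)-D(e_i)\cdot e_j$ we get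
$$e_i\cdot\mu=\sum_j\big(D(e_ie_j)-D(e_i)\cdot e_j\big)\cdot e_j=D(e_i)\cdot e_i-\sum_jD(e_i)\cdot e_j=D(e_i)\cdot e_i-D(e_i),$$
where we used $e_ie_j=0$ for $i\ne j$, $e_j^2=e_j$, and $\sum_je_j=1$. Also $\mu\cdot e_i=\sum_jD(e_j)\cdot e_je_i=D(e_i)\cdot e_i$. Therefore
$$D(e_i)=e_i\cdot(-\mu)-(-\mu)\cdot e_i .$$
Subtracting from $D$ the inner derivation given by $-\mu$, we obtain a derivation in the same class with $D(e_i)=0$ for all $i$. Call such a derivation *normalized*.

Let $D$ be normalized and $a\in A_{ij}$. Then $D(a)=D(e_iae_j)=e_i\cdot D(a)\cdot e_j$, hence $T(a,c)=T(a,e_jce_i)$ for all $c$. So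
$$T(A_{ij},A_{kl})=0\ \text{ unless }(k,l)=(j,i);\qquad T(A_{ii},A_{ii})=0.\tag{5}$$

If $D$ is both normalized and inner, given by $\lambda$, take $i\neq j$, $a\in A_{ij}$, $c\in A_{ji}$. By (2), $ca=ac=0$, so $T(a,c)=\lambda(ca)-\lambda(ac)=0$. Together with (5) this gives $D=0$. Hence the map from normalized derivations to $H^1(A,A')$ is a linear bijection.

**Step 2: a normalized derivation is two numbers.** The aim is an injective linear map $D\mapsto(s,t)$ into $\{(s,t):sp=tq\}$.

Let $D$ be normalized, $i\ne j$, $a\in A_{ij}$, $b\in A_{ji}$. Put $c=e_i$ in (4). Since $ab=0$ by (2), and $e_ia=a$, $be_i=b$,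
$$0=T(b,a)+T(a,b).\tag{6}$$
The pairs $\{i,j\}$, $i\ne j$, with both $A_{ij}$ and $A_{ji}$ nonzero can only be $\{1,3\}$, $\{1,4\}$, $\{2,4\}$: in each of the others, one of $A_{21},A_{23},A_{32},A_{43}$ occurs, and these are zero. By (5) and (6), $T$ is determined by
$$\sigma=T|_{A_{14}\times A_{41}}:M\times Z\to\mathbb C,\qquad s=T(1_{24},1_{42}),\qquad t=T(1_{13},1_{31}).$$

The first triangle: put $a=m\in A_{12}$, $b=1_{24}$, $c=z\in A_{41}$ in (4). Here $ab$ is $m$ placed in $A_{14}$, $ca=p(m,z)1_{42}$, and $bc\in A_{21}=0$. So
$$\sigma(m,z)=T(1_{24},p(m,z)1_{42})=s\,p(m,z).$$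

The second triangle: put $a=1_{13}$, $b=m\in A_{34}$, $c=z\in A_{41}$. Here $ab$ is $m$ placed in $A_{14}$, $ca\in A_{43}=0$, and $bc=q(m,z)1_{31}$. So
$$\sigma(m,z)=T(1_{13},q(m,z)1_{31})=t\,q(m,z).$$

Thus $sp=\sigma=tq$. Since $\sigma$ is determined by $s$ (or $t$), the pair $(s,t)$ determines $T$, and $D\mapsto(s,t)$ is injective.

**Step 3: every admissible pair occurs.** The aim is to build, from $sp=tq=:\sigma$, a normalized derivation with parameters $(s,t)$.

Let $T$ be the antisymmetric bilinear form with $T=\sigma$ on $A_{14}\times A_{41}$, $T(1_{24},1_{42})=s$, $T(1_{13},1_{31})=t$, and zero on every pair of components other than these and their transposes. It is bounded, and (5) holds. We verify (4) for homogeneous $a\in A_{ij}$, $b\in A_{kl}$, $c\in A_{rs'}$.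

First, by (5) and the index rule, each of the three terms vanishes unless $k=j$, $r=l$, $s'=i$. Indeed $T(ab,c)\ne0$ needs $j=k$ and then $(r,s')=(l,i)$. Next, $T(b,ca)\neq0$ needs $s'=i$ and then $(r,j)=(l,k)$. Finally, $T(a,bc)\ne0$ needs $l=r$ and then $(k,s')=(j,i)$. So let $a\in A_{ij}$, $b\in A_{jk}$, $c\in A_{ki}$.

*Two of $i,j,k$ are equal.* Then one of $a,b,c$ is diagonal, and we may take it to be an idempotent $e$.

* If $i=j$ and $a=e_i$, (4) reads $T(b,c)=T(b,c)+T(e_i,bc)$, with $bc\in A_{ii}$.
* If $j=k$ and $b=e_j$, (4) reads $T(a,c)=T(e_j,ca)+T(a,c)$, with $ca\in A_{jj}$.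
* If $k=i$ and $c=e_i$, (4) reads $T(ab,e_i)=T(b,a)+T(a,b)$, with $ab\in A_{ii}$.

All three hold because $T(A_{ll},A_{ll})=0$ for each $l$ and $T$ is antisymmetric.

*$i,j,k$ are distinct.* By antisymmetry (4) is equivalent to
$$T(ab,c)+T(bc,a)+T(ca,b)=0,\tag{7}$$
which does not change under cyclic permutation of $(a,b,c)$. We may assume that $A_{ij},A_{jk},A_{ki}$ are all nonzero. The nonzero off-diagonal components have indices $12,13,14,24,31,34,41,42$. On $\{1,2,3\}$ the two possible cycles need $23$ or $32$. On $\{2,3,4\}$ they need $23$ or $32$. On $\{1,2,4\}$ the cycle $1\to4\to2\to1$ needs $21$. On $\{1,3,4\}$ the cycle $1\to4\to3\to1$ needs $43$. So, up to rotation, only our two triangles remain.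

* $1\to2\to4\to1$: for $m\in A_{12}$, $y\in\mathbb C=A_{24}$, $z\in A_{41}$, the sum (7) is
$$T(my,z)+T(yz,m)+T(zm,y)=y\,\sigma(m,z)+0-y\,s\,p(m,z)=0,$$
since $yz\in A_{21}=0$ and $T(1_{42},1_{24})=-s$.
* $1\to3\to4\to1$: for $x\in\mathbb C=A_{13}$, $m\in A_{34}$, $z\in A_{41}$, the sum (7) is
$$T(xm,z)+T(mz,x)+T(zx,m)=x\,\sigma(m,z)-x\,t\,q(m,z)+0=0,$$
since $T(1_{31},1_{13})=-t$ and $zx\in A_{43}=0$.

So $T$ defines a continuous derivation. It is normalized because $T(e_i,\cdot)=0$, and its parameters are $(s,t)$. With Steps 1 and 2 this proves the isomorphism. Finally, $\{(s,t):sp=tq\}=\{0\}$ says precisely that $p$ and $q$ are linearly independent. $\blacksquare$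

*Two hand-size instances.* Take $M=Z=\mathbb C$ and $p(m,z)=q(m,z)=mz$. The array has dimension $12$, and the solutions of $sp=tq$ are $s=t$, so $H^1$ is one-dimensional. In coordinates the derivation with $s=t=1$ is
$$\langle c,D(a)\rangle=(a_{14}c_{41}-a_{41}c_{14})+(a_{24}c_{42}-a_{42}c_{24})+(a_{13}c_{31}-a_{31}c_{13}).$$
Take instead $M=\mathbb C^2$ with the $\ell^1$-norm, $Z=\mathbb C$, $p(m,z)=m_1z$, $q(m,z)=m_2z$. Both forms have norm $1$ and they are independent, so this array is weakly amenable. Separating the two forms is all that is needed to destroy the derivation.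

## 5. The second dual of an array is an array

**Definition (Arens extensions of a form).** For a bounded bilinear form $p$ on $M\times Z$ define forms on $M''\times Z''$ by
$$p^{(1)}(\Phi,\zeta)=\big\langle\zeta,\ z\mapsto\langle\Phi,p(\cdot,z)\rangle\big\rangle=\lim_{z\to\zeta}\lim_{m\to\Phi}p(m,z),$$
$$p^{(2)}(\Phi,\zeta)=\big\langle\Phi,\ m\mapsto\langle\zeta,p(m,\cdot)\rangle\big\rangle=\lim_{m\to\Phi}\lim_{z\to\zeta}p(m,z),$$
where $m\in M$ and $z\in Z$ run through nets converging weak-$*$.

The limit formulas hold because, for instance, $\lim_mp(m,z)=\langle\Phi,p(\cdot,z)\rangle$, and this is a bounded linear functional of $z$ to which $\zeta$ can be applied. Both forms extend $p$ and have norm at most $\|p\|$.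

*Example where they agree.* If $Z$ is reflexive, every $\zeta\in Z''$ is some $z\in Z$, and both forms equal $\langle\Phi,p(\cdot,z)\rangle$. An example where they differ is in Section 6.

**Lemma 2.** $(\mathfrak A(M,Z;p,q)'',\square)=\mathfrak A(M'',Z'';p^{(1)},q^{(2)})$, and $(\mathfrak A(M,Z;p,q)'',\Diamond)=\mathfrak A(M'',Z'';p^{(2)},q^{(1)})$.

*Proof.* The purpose is to compute the two Arens products component by component from (3).

As a Banach space $A''=\bigoplus A_{ij}''$ with the $\ell^1$-sum norm, since the sum is finite. So the components are $M''$ in positions $12,14,34$, $Z''$ in position $41$, and the others are unchanged. Each element of $A_{ij}''$ is a weak-$*$ limit of a net from $A_{ij}$, so (3) may be used with nets inside single components. Hence $A_{ij}''\,\square\,A_{kl}''=0$ whenever $A_{ij}A_{kl}=0$. For $\Phi\in A_{ij}''$ and a net $a_\alpha\to\Phi$ in $A_{ij}$, we have $e_i\,\square\,\Phi=\lim e_ia_\alpha=\Phi$ and $\Phi\,\square\,e_j=\lim a_\alpha e_j=\Phi$. For $\Phi\in A_{12}''=M''$ and $t\in A_{24}''=\mathbb C$, $\Phi\,\square\,t=\lim tm_\alpha=t\Phi\in A_{14}''$.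 The product $A_{13}''\times A_{34}''\to A_{14}''$ is scalar multiplication in the same way.

It remains to treat the two products that use the forms. Let $z_\alpha\to\zeta\in A_{41}''$. For $m_\beta\to\Phi\in A_{12}''$,
$$\zeta\,\square\,\Phi=\lim_\alpha\lim_\beta p(m_\beta,z_\alpha)1_{42}=p^{(1)}(\Phi,\zeta)1_{42}.$$
For $m_\beta\to\Phi\in A_{34}''$,
$$\Phi\,\square\,\zeta=\lim_\beta\lim_\alpha q(m_\beta,z_\alpha)1_{31}=q^{(2)}(\Phi,\zeta)1_{31}.$$
In (3) the limit over the *left* factor is the outer one. The $Z$-factor is on the left in the first product and on the right in the second, which is why the superscripts differ.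

For $\Diamond$ the limits are taken in the opposite order. The zero products, the products with $e_i$ and the scalar products involve one net only and are unchanged, while $p^{(1)},q^{(2)}$ become $p^{(2)},q^{(1)}$. $\blacksquare$

## 6. The pair $\ell^1$, $c_0$

**Theorem 3.** Let $A=\mathfrak A(\ell^1,c_0;\beta,\beta)$ with $\beta(f,z)=\sum_nf_nz_n$. Then $(A'',\square)$ is weakly amenable, but $A$ is not.

Hence the statement "for every Banach algebra $A$, if $(A'',\square)$ is weakly amenable, then $A$ is weakly amenable" is false.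

*Proof.*

**Step 1: $A$ is not weakly amenable.** The pair $(\beta,\beta)$ is linearly dependent, so this is Theorem 1. Concretely, $s=t=1$ gives a derivation with $\langle z,D(f)\rangle=\beta(f,z)$ for $f\in A_{14}$, $z\in A_{41}$, and this is nonzero for suitable $f,z$. An inner derivation vanishes on such a pair, since $fz=zf=0$ by (2).

**Step 2: compute the two extensions.** By Lemma 2,
$$(A'',\square)=\mathfrak A((\ell^\infty)',\ell^\infty;\beta^{(1)},\beta^{(2)}).$$
Let $\Phi\in(\ell^\infty)'$ and $\zeta\in\ell^\infty$. For $z\in c_0$ the functional $\beta(\cdot,z)$ on $\ell^1$ is $z$ itself, viewed in $\ell^\infty$. So $z\mapsto\langle\Phi,\beta(\cdot,z)\rangle$ is $\Phi|_{c_0}\in c_0'=\ell^1$, and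
$$\beta^{(1)}(\Phi,\zeta)=\langle\Phi|_{c_0},\zeta\rangle .$$
For $m\in\ell^1$ the functional $\beta(m,\cdot)$ on $c_0$ is $m\in\ell^1=c_0'$. So $m\mapsto\langle\zeta,\beta(m,\cdot)\rangle=\sum_n\zeta_nm_n$ is the functional $\zeta\in\ell^\infty=(\ell^1)'$, and
$$\beta^{(2)}(\Phi,\zeta)=\langle\Phi,\zeta\rangle .$$

**Step 3: the extensions are linearly independent.** Suppose $s\beta^{(1)}=t\beta^{(2)}$. Restricting to $\ell^1\times c_0$ gives $(s-t)\beta=0$, so $s=t$. Now let $\Phi$ be a Banach limit and $\zeta=(1,1,1,\dots)$. All we use is that $\Phi|_{c_0}=0$ and $\langle\Phi,\zeta\rangle=1$. Then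
$$0=s\beta^{(1)}(\Phi,\zeta)=t\beta^{(2)}(\Phi,\zeta)=t .$$
So $s=t=0$, and $(A'',\square)$ is weakly amenable by Theorem 1, applied to the array of Step 2. $\blacksquare$

**The moving limit of Section 3, seen here.** Let $D$ be the derivation with $s=t=1$, and consider the derivation identity for $T''$ on the triple $\Phi\in A_{12}''$, $1_{24}$, $\zeta\in A_{41}''$. The left side is $T''(\Phi\,\square\,1_{24},\zeta)=\lim_m\lim_z\beta(m,z)=\beta^{(2)}(\Phi,\zeta)$. On the right, $1_{24}\,\square\,\zeta=0$, and $T''(1_{24},\zeta\,\square\,\Phi)=\beta^{(1)}(\Phi,\zeta)$. For the Banach limit and $\zeta=(1,1,\dots)$ the two sides are $1$ and $0$. So $D''$ is not a derivation.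

**Consistency with the positive facts.** The derivation $D$ shows that $A$ is not amenable either, since $A'$ is the dual of the bimodule $A$. By Gourdeau's theorem $(A'',\square)$ is then weakly amenable without being amenable. By the second fact of Section 2, $A$ is not a dual Banach algebra.

## 7. Arbitrary forms with two different extensions

The argument used little about $\ell^1$ and $c_0$. The following version isolates what is needed, and also treats $\Diamond$ and the higher even duals. Here $A^{(2k+2)}=(A^{(2k)})''$, with one of the two Arens products chosen at each stage.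

**Theorem 4.** Let $\beta$ be a bilinear form on $M\times Z$ with $\|\beta\|\le1$, and let $A_\beta=\mathfrak A(M,Z;\beta,\beta)$. This is a unital Banach algebra with an ideal $R$ of codimension $4$ satisfying $R^3=0$.

1. $A_\beta$ is never weakly amenable; $\dim H^1(A_\beta,A_\beta')=1$ if $\beta\neq0$.
2. The following are equivalent: (a) $(A_\beta'',\square)$ is weakly amenable; (b) $(A_\beta'',\Diamond)$ is weakly amenable; (c) $\beta^{(1)}\ne\beta^{(2)}$; (d) $A_\beta$ is not Arens regular.
3. If these hold, then every even dual $A_\beta^{(2k)}$, $k\ge1$, is weakly amenable, for any choice of first or second Arens product at each stage.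
4. For every non-reflexive Banach space $Z$, taking $M=Z'$ and $\beta(f,z)=f(z)$, the algebra $A_\beta$ is not weakly amenable, while all $A_\beta^{(2k)}$ $(k\ge1)$ are weakly amenable for either Arens product at each stage.

*Proof.* The statements about the identity and $R$ were checked in Section 1.

**Part 1: the algebra itself.** By Theorem 1, $H^1(A_\beta,A_\beta')\cong\{(s,t):(s-t)\beta=0\}$. This contains $(1,1)$, so it is nonzero. If $\beta\ne0$ it is the line $s=t$.

**Part 2: turning weak amenability into an inequality of forms.** By Lemma 2 the two second duals are the arrays with forms $(\beta^{(1)},\beta^{(2)})$ for $\square$ and $(\beta^{(2)},\beta^{(1)})$ for $\Diamond$. By Theorem 1, (a) and (b) are each equivalent to the linear independence of $\beta^{(1)}$ and $\beta^{(2)}$. If $\beta^{(1)}=\beta^{(2)}$, they are dependent. Conversely, let $\beta^{(1)}\neq\beta^{(2)}$. Then $\beta\ne0$, since otherwise both extensions are $0$. Suppose $s\beta^{(1)}=t\beta^{(2)}$. Restriction to $M\times Z$ gives $(s-t)\beta=0$, so $s=t$. Then $s(\beta^{(1)}-\beta^{(2)})=0$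 gives $s=t=0$. So (a), (b), (c) are equivalent.

By the formulas in Lemma 2, $\square$ and $\Diamond$ on $A_\beta''$ can differ only in the products $A_{41}''\times A_{12}''$ and $A_{34}''\times A_{41}''$. There they are given by $\beta^{(1)},\beta^{(2)}$ for $\square$ and by $\beta^{(2)},\beta^{(1)}$ for $\Diamond$, respectively. Hence $\square=\Diamond$ if and only if $\beta^{(1)}=\beta^{(2)}$, so (c) and (d) are equivalent.

**Part 3: independence survives further extension.** Repeated use of Lemma 2 gives
$$A_\beta^{(2k)}=\mathfrak A(M^{(2k)},Z^{(2k)};p_k,q_k),$$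
where $\{p_1,q_1\}=\{\beta^{(1)},\beta^{(2)}\}$ and, for each $k$, $(p_{k+1},q_{k+1})$ is $(p_k^{(1)},q_k^{(2)})$ or $(p_k^{(2)},q_k^{(1)})$ according to the chosen product. The norms stay at most $1$, so Lemma 2 applies at each stage. In every case $p_{k+1}$ extends $p_k$ and $q_{k+1}$ extends $q_k$. If $p_k,q_k$ are independent and $sp_{k+1}=tq_{k+1}$, restriction gives $sp_k=tq_k$, so $s=t=0$. By (c) and Part 2, $p_1,q_1$ are independent. By induction all pairs $p_k,q_k$ are, and Theorem 1 applies.

**Part 4: every non-reflexive space provides an example.** Let $\Phi\in M''=Z'''$ and $\zeta\in Z''$. For $z\in Z$ the functional $\beta(\cdot,z)$ on $Z'$ is the canonical image of $z$ in $Z''$, so $z\mapsto\langle\Phi,\beta(\cdot,z)\rangle$ is $\Phi|_Z\in Z'$. For $f\in Z'$ we have $\beta(f,\cdot)=f$, so $f\mapsto\langle\zeta,\beta(f,\cdot)\rangle$ is $\zeta$. Hence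
$$\beta^{(1)}(\Phi,\zeta)=\langle\zeta,\Phi|_Z\rangle,\qquad\beta^{(2)}(\Phi,\zeta)=\langle\Phi,\zeta\rangle .$$
Since $Z$ is a closed proper subspace of $Z''$, the Hahn–Banach theorem gives $0\ne\Phi\in Z'''$ with $\Phi|_Z=0$. Choose $\zeta\in Z''$ with $\langle\Phi,\zeta\rangle\neq0$. Then $\beta^{(1)}(\Phi,\zeta)=0\ne\beta^{(2)}(\Phi,\zeta)$, so (c) holds. Clearly $\|\beta\|\le1$, and Parts 1–3 apply. $\blacksquare$

The algebras used here are noncommutative: for example, $e_1m=m$ while $me_1=0$ for $m\in A_{12}$. By part 2, those $A_\beta$ that are counterexamples are necessarily not Arens regular. The argument therefore says nothing about the question restricted to commutative algebras, or to Arens regular ones.
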